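# Treewidth of Kneser graphs: a decomposition along four points and a linear threshold

## Kneser graphs cut along four points

For integers $n\ge 1$, $k\ge1$ write $[n]=\{1,\dots,n\}$ and let $V=\binom{[n]}{k}$ be the set of all $k$-element subsets of $[n]$. The Kneser graph $Kn(n,k)$ has vertex set $V$, and two $k$-sets are adjacent if and only if they are disjoint. For example, $Kn(5,2)$ has ten vertices, the pair $34$ is adjacent exactly to $12$, $15$, $25$, and the graph is the Petersen graph. Throughout, $\binom ab=0$ if $b<0$ or $b>a\ge0$ for integers $a,b$. We write $N(F)$ for the set of neighbors of $F$, and $N[F]=N(F)\cup\{F\}$.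

Let $k\ge2$ and $n\ge2k$, and single out the four elements $1,2,3,4$. Sort the vertices by their trace on $[4]$: for $T\subseteq[4]$ put
$$A_T=\{F\in V: F\cap[4]=T\},\qquad |A_T|=a_{|T|},\qquad a_i=\binom{n-4}{k-i},$$
and write $A_{12}$ for $A_{\{1,2\}}$, and so on. If $F\in A_T$ and $G\in A_{T'}$ are disjoint, then $T\cap T'=\emptyset$. Now delete
$$X=\{F\in V:|F\cap[4]|\le1\},\qquad |X|=a_0+4a_1 .$$
Among the vertices that remain, all traces have at least two elements, so an edge can only run between two complementary pairs: between $A_{12}$ and $A_{34}$, between $A_{13}$ and $A_{24}$, or between $A_{14}$ and $A_{23}$. What is left after deleting $X$ is three bipartite graphs with no edges between different ones, plus the isolated vertices with $|F\cap[4]|\ge3$.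

Here is the object on which the first half of the lecture turns. Let
$$L=A_{34}\cup A_{24}\cup A_{23}\cup\{F\in V:|F\cap[4]|\ge3\}.$$
Build a tree whose nodes carry subsets of $V$ ("bags"). There is a central node $c$ with bag $X$. There are three nodes $t_2,t_3,t_4$ adjacent to $c$, and $t_i$ has bag $X\cup A_{1i}$. Finally, for each $F\in L$ there is a leaf with bag $N[F]$. It is attached to $t_2$ if $F\in A_{34}$, to $t_3$ if $F\in A_{24}$, to $t_4$ if $F\in A_{23}$, and to $c$ if $|F\cap[4]|\ge3$.

For the Petersen graph this is small enough to write down. The central bag is $X=\{15,25,35,45\}$; the three bags around it are $X\cup\{12\}$, $X\cup\{13\}$, $X\cup\{14\}$; and the three leaves carry $N[34]=\{34,12,15,25\}$, $N[24]=\{24,13,15,35\}$ and $N[23]=\{23,14,15,45\}$. The largest bag has five elements.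

This tree is a tree decomposition, and its purpose is to bound a treewidth from above. Let us recall the terms.

**Definition (tree decomposition, treewidth).** A tree decomposition of a graph $G$ is a pair $(T,(B_t)_{t\in V(T)})$, where $T$ is a tree and each bag $B_t$ is a subset of $V(G)$, such that

(i) every vertex of $G$ lies in some bag;

(ii) for every edge $uv$ of $G$, some bag contains both $u$ and $v$;

(iii) for every vertex $v$ of $G$, the nodes $t$ with $v\in B_t$ induce a connected subtree of $T$.

Its width is $\max_t|B_t|-1$, and the treewidth $tw(G)$ is the minimum width over all tree decompositions of $G$.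

For example, a $4$-cycle with vertices $p,q,r,s$ in this order has the decomposition with two adjacent nodes and bags $\{p,q,r\}$, $\{p,r,s\}$, of width $2$.

**Proposition 1.** For $k\ge2$ and $n\ge2k$ the tree above is a tree decomposition of $Kn(n,k)$.

**Proof.** We first locate the neighborhoods of the vertices in $L$, because the leaf bags are made from them. If $F\in A_{34}$ and $G\cap F=\emptyset$, then $G\cap[4]\subseteq\{1,2\}$, so $G\in X\cup A_{12}$. In the same way $N(F)\subseteq X\cup A_{13}$ for $F\in A_{24}$, and $N(F)\subseteq X\cup A_{14}$ for $F\in A_{23}$. If $|F\cap[4]|\ge3$, then a set disjoint from $F$ has at most one element in $[4]$, so $N(F)\subseteq X$. Thus for every $F\in L$ the set $N(F)$ lies in the bag of the node to which the leaf of $F$ is attached, and $N(F)\cap L=\emptyset$.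

Condition (i) holds because $V=X\cup A_{12}\cup A_{13}\cup A_{14}\cup L$.

For (ii), let $FG$ be an edge. If one end is in $L$, its leaf bag contains both ends. Otherwise both ends lie in $X\cup A_{12}\cup A_{13}\cup A_{14}$. Two sets from $A_{12}\cup A_{13}\cup A_{14}$ share the element $1$ and are not adjacent, so at least one end is in $X$, and both ends lie in $X\cup A_{1i}$ for some $i$.

For (iii), a vertex $F\in L$ lies only in its own leaf bag, since no $N(F')$ with $F'\in L$ contains a member of $L$. A vertex of $A_{1i}$ lies in the bag of $t_i$ and otherwise only in leaf bags $N[F]$ with $F$ adjacent to it; by the first paragraph such leaves are attached to $t_i$. A vertex of $X$ lies in the bags of $c,t_2,t_3,t_4$ and in some leaves attached to these four nodes. All these node sets are connected. $\square$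

So the Petersen graph has treewidth at most $4$.

## Stars, the Erdős–Ko–Rado barrier, and the value $\binom{n-1}{k}-1$

Which value should one expect for $tw(Kn(n,k))$? Put
$$s=\binom{n-1}{k-1},\qquad \mathcal S_x=\{F\in V:x\in F\},$$
so that $|\mathcal S_x|=s$ and $|V|-s=\binom{n-1}{k}$. The first decomposition one would try uses an independent set $I\subseteq V$: take a center with bag $V\setminus I$ and, for every $F\in I$, a leaf with bag $N[F]$. Since $I$ is independent, $N(F)\subseteq V\setminus I$, so a vertex of $I$ lies only in its own leaf, and a vertex outside $I$ lies in the center and in some leaves. Every edge has an end in $I$, and is then covered by a leaf, or has both ends in the center. This is a tree decomposition.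

Its bags have sizes $|V|-|I|$ and $\binom{n-k}{k}+1$. The leaf bags are harmless: for $k\ge2$, $n\ge2k$, repeated use of Pascal's rule gives
$$\binom{n-1}k-\binom{n-k}k=\sum_{j=n-k}^{n-2}\binom{j}{k-1}\ge(k-1)\binom{n-k}{k-1}\ge(k-1)k\ge2 ,\tag{1}$$
where we used $n-k\ge k$ in $\binom{n-k}{k-1}\ge\binom{k}{k-1}=k$. With $I=\mathcal S_1$ we obtain
$$tw(Kn(n,k))\le\binom{n-1}{k}-1\qquad(k\ge2,\ n\ge2k).\tag{2}$$
This is where the approach stops. An independent set of $Kn(n,k)$ is a family of pairwise intersecting $k$-sets, and the Erdős–Ko–Rado theorem says that for $n\ge2k$ such a family has at most $s$ members. So no independent set improves (2). In particular the three-point family $\{F:|F\cap[3]|\ge2\}$ is intersecting and does not help. With four points the family $\{F:|F\cap[4]|\ge2\}$ is no longer intersecting. It may be larger than $s$, and the price is only that each of the three bipartite pieces must be dismantled by one further bag.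

The question of when equality holds in (2) is the subject of the slides "The Erdős-Ko-Rado Theorem and the Treewidth of the Kneser Graph" (http://users.monash.edu/~gfarr/research/slides/Harvey-dm_talk.pdf). For $k\ge2$ the following results are quoted as known:

- $tw(Kn(n,k))=\binom{n-1}k-1$ whenever $n\ge4k^2-4k+3$.
- $tw(Kn(n,k))<\binom{n-1}k-1$ whenever $2k\le n<3k-1$.
- For $k=2$, $tw(Kn(n,2))=\binom{n-1}2-1$ whenever $n\ge6$.

**Conjecture.** $tw(Kn(n,k))=\binom{n-1}{k}-1$ when $n\ge3k-1$ and $k\ge2$, except for the Petersen graph.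

Let us try $k=2$ by hand. The graph $Kn(4,2)$ consists of three disjoint edges, so its treewidth is $1$, below $\binom32-1=2$. For $Kn(5,2)$ the four-point decomposition has width $4$, below $\binom42-1=5$; this is the exception in the conjecture. For $Kn(6,2)$ we have $a_0=1$, $a_1=2$, $a_2=1$, so the largest central bags have $1+8+1=10=\binom52$ elements, and the gain is gone. For $k=2$ the conjecture is true by the quoted results, since $n\ge3k-1=5$ leaves only the Petersen graph and $n\ge6$.

Now $k=3$, where the conjecture starts at $n=8$. For $Kn(8,3)$ we have $a_0=4$, $a_1=6$, $a_2=4$, $a_3=1$. The largest non-leaf bags have $4+24+4=32$ elements and the leaf bags have $\binom53+1=11$. So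
$$tw(Kn(8,3))\le31<34=\binom73-1,$$
and the conjecture fails. At $n=9$ the count is $10+40+5=55<56=\binom83$, with leaf bags of size $21$, so it fails again. At $n=10$ it is $20+60+6=86>84=\binom93$, and this decomposition gives nothing.

**Theorem 1.** Let $k\ge3$, $n\ge2k$ and $a_i=\binom{n-4}{k-i}$. If
$$a_1<2a_2+a_3,\quad\text{equivalently}\quad n<n_0(k):=k+\tfrac12\Big(2k+1+\sqrt{8(k-1)^2+1}\Big),$$
then $tw(Kn(n,k))<\binom{n-1}k-1$. More precisely,
$$tw(Kn(n,k))\le\max\Big\{a_0+4a_1+a_2-1,\ \binom{n-k}{k}\Big\}<\binom{n-1}{k}-1 .$$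
Moreover $n_0(k)>3k$ for every $k\ge3$, and $n_0(k)>(2+\sqrt2)k-1$.

For every $k\ge3$ both $n=3k-1$ and $n=3k$ satisfy $n\ge 3k-1$, $n\ge2k$ and $n<n_0(k)$, and the graph is not the Petersen graph. Hence the conjecture is false for every $k\ge3$, already at $n=3k-1$ and $n=3k$.

**Theorem 2.** If $k\ge2$ and $n\ge18k$, then $tw(Kn(n,k))=\binom{n-1}k-1$.

So for $k\ge3$ equality fails for all $2k\le n<n_0(k)\approx(2+\sqrt2)k$ and holds for all $n\ge18k$. The threshold is linear in $k$, while the quoted bound was quadratic. A statement "equality for all $n\ge Ck$ and all $k\ge2$" forces $C\ge2+\sqrt2$: if $2\le C<2+\sqrt2$, then $n_0(k)-Ck>(2+\sqrt2-C)k-1$ exceeds $1$ for large $k$, and some integer $n$ has $Ck\le n<n_0(k)$; a smaller $C$ makes a stronger statement. The exact threshold between $n_0(k)$ and $18k$ is not determined here.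

## Counting the bags: proof of Theorem 1

**Step 1: bag sizes.** This step turns the comparison of bags into an inequality between the $a_i$. Let $k\ge3$, $n\ge2k$. The decomposition of Proposition 1 has non-leaf bags of size at most $a_0+4a_1+a_2$. To compare with $\binom{n-1}k$, count the $k$-sets avoiding the element $1$ by their trace on $\{2,3,4\}$:
$$\binom{n-1}k=a_0+3a_1+3a_2+a_3 .$$
Hence $a_0+4a_1+a_2<\binom{n-1}k$ if and only if $a_1<2a_2+a_3$. The leaf bags have $\binom{n-k}k+1$ elements, which is less than $\binom{n-1}k$ by (1). So if $a_1<2a_2+a_3$, every bag has fewer than $\binom{n-1}k$ elements, and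
$$tw(Kn(n,k))\le\max\Big\{a_0+4a_1+a_2-1,\binom{n-k}k\Big\}<\binom{n-1}k-1 .$$

**Step 2: solving $a_1<2a_2+a_3$ for $n$.** This step shows the equivalence with $n<n_0(k)$. Since $n\ge2k\ge k+3$, we have $a_1=\binom{n-4}{k-1}>0$. The ratio of consecutive binomial coefficients gives
$$a_2=a_1\frac{k-1}{n-k-2},\qquad a_3=a_2\frac{k-2}{n-k-1}.$$
Put $m=n-k\ge k\ge3$. Dividing by $a_1$ and multiplying by $(m-1)(m-2)>0$, the inequality $a_1<2a_2+a_3$ becomes
$$(m-1)(m-2)<2(k-1)(m-1)+(k-1)(k-2),$$
that is,
$$m^2-(2k+1)m-(k^2-5k+2)<0 .\tag{3}$$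
The left side is convex in $m$, and at $m=k$ it equals $-2k^2+4k-2=-2(k-1)^2<0$. So $k$ lies strictly between the two roots, and for $m\ge k$ inequality (3) holds exactly when $m$ is below the larger root. The discriminant is
$$(2k+1)^2+4(k^2-5k+2)=8k^2-16k+9=8(k-1)^2+1,$$
so the larger root is $\frac12\big(2k+1+\sqrt{8(k-1)^2+1}\big)=n_0(k)-k$.

**Step 3: estimates for $n_0(k)$.** This step shows that the range reaches beyond $3k$. At $m=2k$, which is $n=3k$, the left side of (3) is $-k^2+3k-2=-(k-1)(k-2)<0$, so $3k<n_0(k)$. Also $\frac12\sqrt{8(k-1)^2+1}>\sqrt2(k-1)$, and therefore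
$$n_0(k)>k+\frac{2k+1}2+\sqrt2(k-1)=(2+\sqrt2)k+\tfrac12-\sqrt2>(2+\sqrt2)k-1 .\qquad\blacksquare$$

## Balanced separators, and a pair of families of total size $s+1$

We turn to Theorem 2. From here on $k\ge2$, $n\ge18k$, and
$$R=\frac{n-k}k\ge17,\qquad \frac nk=R+1,\qquad \binom{n-1}k=Rs,\qquad |V|=(R+1)s .$$
The upper bound is (2). For the lower bound, suppose for contradiction that there is a tree decomposition all of whose bags have at most $\binom{n-1}k-1$ elements. Fix it. Then
$$|V\setminus B_t|\ge s+1\qquad\text{for all nodes }t .\tag{4}$$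

The sensible first approach uses one balanced separator. A well-chosen node $t_0$ gives two disjoint families $P,Q$, each of size at least $\frac{s+1}3$, with no edges between them and $P\cup Q\supseteq V\setminus B_{t_0}$. No edges between them means that every member of $P$ meets every member of $Q$. One would hope that this forces $|P|+|Q|\le s$, against (4). It does not. Fix $F_0\in V$ with $1\notin F_0$, and let
$$P=\{F_0\}\cup\{F\in\mathcal S_1:F\cap F_0=\emptyset\},\qquad Q=\{F\in\mathcal S_1:F\cap F_0\ne\emptyset\}.$$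
Any two members of $\mathcal S_1$ meet, and $F_0$ meets every member of $Q$, so there are no edges between $P$ and $Q$; and $|P|+|Q|=s+1$. The pair can be balanced inside our range. Take $k=10$, $n=180$, where
$$\frac{|P|-1}{s}=\frac{\binom{169}{9}}{\binom{179}{9}}=\prod_{i=0}^{8}\Big(1-\frac{10}{179-i}\Big).$$
The product is at least $1-\frac{90}{171}>\frac13$ and at most $e^{-90/179}<e^{-1/2}<\frac23$. So for large $s$, as here, $|P|\ge\frac{s+1}3$ (indeed $\frac{|P|}s>\frac{81}{171}$), and $|Q|>\big(1-e^{-1/2}\big)s>0.39\,s\ge\frac{s+1}3$. Counting the two sides of one separator cannot yield a contradiction.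

The example also shows what to do. Only the single set $F_0$ misses the element $1$. Suppose we look at a second node, chosen so that the sets outside its bag *that miss $1$* are split in a balanced way, say with $F'$ on one side and $F''$ on the other. Then a set $G\cup\{1\}$ with $G$ disjoint from $F'\cup F''$ has neighbors on both sides, so it must itself be in the bag. This puts many members of $\mathcal S_1$ into the bag. The plan has three parts: show that $P\cup Q$ is close to some $\mathcal S_x$ (Lemma B); show that many sets of the form $G\cup\{x\}$ are forced into the second bag (Lemma C); compare the two counts.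

## Sinks for an arbitrary weight

**Definition (sides of an edge, branches).** For an edge $e=tu$ of $T$ let $V_{e,u}$ be the union of the bags in the component of $T-e$ containing $u$. Let $X_e=B_t\cap B_u$ and $S(e,u)=V_{e,u}\setminus X_e$. The branches at a node $t$ are the sets $S(tu,u)$ for the neighbors $u$ of $t$.

We need three standard facts, all consequences of (ii) and (iii). First, $V_{e,t}\cap V_{e,u}=X_e$: a vertex lying in bags on both sides of $e$ has a connected set of nodes, so it lies in $B_t$ and in $B_u$. Hence $S(e,u)=V\setminus V_{e,t}$, and $V$ is the disjoint union of $S(e,t)$, $S(e,u)$ and $X_e$. Second, there are no edges between $S(e,t)$ and $S(e,u)$: an edge lies in a bag on one side, say in a bag contained in $V_{e,t}$, and then neither end is in $S(e,u)=V\setminus V_{e,t}$. Third, $V\setminus B_t$ is the disjoint union of the branches at $t$, and there are no edges between different branches. Indeed a vertex $v\notin B_t$ has its nodes in exactly one component of $T-t$, say the one containing $u$, so $v\in V_{tu,u}$,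 and $v\notin X_{tu}$; thus $v$ is in the branch $S(tu,u)$ and in no other. A branch $S(tu,u)=V\setminus V_{tu,t}$ is disjoint from $B_t$. If $u'\ne u$ is another neighbor, then $S(tu',u')$ is contained in $V_{tu,t}$ and avoids $B_t$, so it is contained in $S(tu,t)$, which has no edges to $S(tu,u)$.

**Definition (sink).** Let $Z\subseteq V$ and $w(S)=|S\cap Z|$ for $S\subseteq V$. A node $t$ is a $w$-sink if $w(S(e,t))\ge w(S(e,u))$ for every edge $e=tu$ of $T$ at $t$.

A $w$-sink always exists. Orient each edge $e=tu$ toward an end $t$ with $w(S(e,t))\ge w(S(e,u))$, choosing arbitrarily in case of a tie. A tree has fewer edges than nodes, and each edge leaves exactly one node, so some node has out-degree $0$. It is a $w$-sink.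

For a small example, decompose the path with vertices $1,2,3,4,5$ by the path of nodes $t_1,t_2,t_3,t_4$ with $B_{t_i}=\{i,i+1\}$. With $Z$ the whole vertex set, the edge $t_1t_2$ has sides $\{1\}$ and $\{3,4,5\}$, the edge $t_2t_3$ has sides $\{1,2\}$ and $\{4,5\}$, and $t_3t_4$ has sides $\{1,2,3\}$ and $\{5\}$. So $t_2$ and $t_3$ are the sinks. At $t_2$ the branches are $\{1\}$ and $\{4,5\}$. If instead $Z=\{5\}$, then $t_4$ is the only sink, since at every edge except $t_3t_4$ the element $5$ lies on the $t_4$ side, and for $t_3t_4$ it lies in $S(t_3t_4,t_4)=\{5\}$. The sink depends on the weight, and we shall use two weights.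

**Lemma A.** Let $t$ be a $w$-sink and $W=w(V\setminus B_t)>0$. There are disjoint $P,Q\subseteq V$ with no edges between them, with $P\cup Q\supseteq V\setminus B_t$ and $w(P),w(Q)\ge W/3$.

**Proof.** Suppose first that some branch $S(e,u)$, $e=tu$, has weight greater than $2W/3$. Take $P=S(e,u)$ and $Q=S(e,t)$. Then $w(Q)\ge w(P)$ because $t$ is a sink, and $P\cup Q=V\setminus X_e\supseteq V\setminus B_t$.

Otherwise every branch has weight at most $2W/3$. If some branch has weight at least $W/3$, let $P$ be that branch. If all branches have weight less than $W/3$, let $P$ be a union of branches, added one at a time until the weight first reaches $W/3$; then $w(P)<2W/3$. In both cases let $Q$ be the union of the remaining branches. Then $P\cup Q=V\setminus B_t$, there are no edges between $P$ and $Q$, $w(P)\ge W/3$ and $w(Q)=W-w(P)\ge W/3$. $\square$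

## Two tools: shadows and the spectrum of $Kn(n,k)$

**Fact (KK).** This is the Kruskal–Katona theorem in Lovász's form (L. Lovász, *Combinatorial Problems and Exercises*, Problem 13.31). If $\mathcal F\subseteq\binom Ya$ and $|\mathcal F|\ge\binom za$ with $z\ge a$ real, and $1\le b\le a$, then at least $\binom zb$ $b$-sets are contained in members of $\mathcal F$. Here $\binom za=z(z-1)\cdots(z-a+1)/a!$. For instance, the family of all $a$-subsets of a $z$-element set, $z$ an integer, has exactly $\binom zb$ such $b$-sets.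

**Fact (Spec).** (Lovász, *On the Shannon capacity of a graph*, 1979; Godsil–Royle, *Algebraic Graph Theory*.) $\mathbb R^V$ is the orthogonal sum of subspaces $V_0,\dots,V_k$ on which the adjacency operator of $Kn(n,k)$ acts as the scalar $(-1)^i\binom{n-k-i}{k-i}$. Here $V_0$ consists of the constants, and $V_1=\{h_c:\sum_xc_x=0\}$, where $h_c(F)=\sum_{x\in F}c_x$.

For the Petersen graph the scalars are $3,-2,1$. The case $i=1$ can be seen directly: an element $x\notin F$ lies in $\binom{n-k-1}{k-1}$ of the $k$-sets disjoint from $F$, so the adjacency operator sends $h_c$ to the function $F\mapsto\binom{n-k-1}{k-1}\sum_{x\notin F}c_x$. If $\sum_xc_x=0$ this is $-\binom{n-k-1}{k-1}h_c(F)$.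

We use the inner product $\langle f,g\rangle=\mathbb E_F\,f(F)g(F)$ with $F\in V$ uniform. As an example of a projection to $V_1$, take the star $\mathcal S_1$. Its indicator function is $F\mapsto[1\in F]$, which equals $\frac kn+h_c$ with $c_1=1-\frac1n$ and $c_y=-\frac1n$ for $y\ne1$. So the indicator of a star lies entirely in $V_0\oplus V_1$, and one coefficient $c_x$ is much larger than the others. Lemma B reverses this observation: our pair forces one family to have a heavy projection to $V_1$, heaviness forces one large coefficient, and a large coefficient at $x$ forces the pair close to $\mathcal S_x$.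

## Cross-intersecting pairs lie close to a star

**Lemma B.** Let $P,Q\subseteq V$ with every member of $P$ meeting every member of $Q$, $|P|,|Q|\ge s/3$ and $|P|+|Q|\ge s$. Then there is $x\in[n]$ such that fewer than $2\binom{n-3}{k-2}\le\frac{2s}{R+1}$ members of $P\cup Q$ do not contain $x$.

**Proof.** Let $|P|=\alpha s$, $|Q|=\beta s$, $\gamma=\sqrt{\alpha\beta}$, and let $\mu_P=\frac\alpha{R+1}$, $\mu_Q=\frac\beta{R+1}$ be the densities in $V$. We have $\alpha,\beta\ge\frac13$ and $\alpha+\beta\ge1$. If $\alpha\ge\frac23$, then $\alpha\beta\ge\frac29$; if $\frac13\le\alpha\le\frac23$, then $\alpha\beta\ge\alpha(1-\alpha)\ge\frac29$. So $\gamma\ge\sqrt2/3>0.4714$.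

**Step (a): the projection to $V_1$ is heavy.** The purpose is to show that the absence of edges between $P$ and $Q$ puts most of the norm of one indicator into $V_1$. Let $f_1,g_1$ be the projections of $1_P,1_Q$ to $V_1$, let $f_{\ge2},g_{\ge2}$ be the projections to $V_2\oplus\dots\oplus V_k$, and write $\|f_1\|^2=\kappa_P\mu_P$, $\|g_1\|^2=\kappa_Q\mu_Q$. Since $\|1_P\|^2=\mu_P$ and the projection to $V_0$ is the constant $\mu_P$,
$$\|f_{\ge2}\|^2=\mu_P-\mu_P^2-\kappa_P\mu_P\le(1-\kappa_P)\mu_P,$$
and likewise for $Q$. In particular $\kappa_P,\kappa_Q\le1$.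

Divide the adjacency operator by $\binom{n-k}k$. Its eigenvalue on $V_i$ then has absolute value
$$\prod_{j<i}\frac{k-j}{n-k-j}\le R^{-i},$$
since each factor is at most $\frac k{n-k}=\frac1R$; on $V_0$ it is $1$ and on $V_1$ it is $-\frac1R$. As no edge joins $P$ to $Q$, the corresponding bilinear form vanishes at $(1_P,1_Q)$. Expanding it over the eigenspaces gives $\mu_P\mu_Q\le\frac1R\|f_1\|\|g_1\|+\frac1{R^2}\|f_{\ge2}\|\|g_{\ge2}\|$, hence
$$\mu_P\mu_Q\le\Big(\tfrac1R\sqrt{\kappa_P\kappa_Q}+\tfrac1{R^2}\sqrt{(1-\kappa_P)(1-\kappa_Q)}\Big)\sqrt{\mu_P\mu_Q} .\tag{5}$$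
Put $K=\sqrt{\kappa_P\kappa_Q}$. By Cauchy–Schwarz, $K+\sqrt{(1-\kappa_P)(1-\kappa_Q)}\le1$. Since $\sqrt{\mu_P\mu_Q}=\frac\gamma{R+1}$, dividing (5) by $\sqrt{\mu_P\mu_Q}$ and multiplying by $R$ yields
$$\frac{R\gamma}{R+1}\le K+\frac{1-K}R\le1 .$$
From the outer terms, $\gamma\le\frac{R+1}R$. From the first inequality, $K\big(1-\frac1R\big)\ge\frac{R\gamma}{R+1}-\frac1R$, so, using $\frac{R^2}{R+1}\ge R-1$,
$$K\ge\frac{\frac{R^2}{R+1}\gamma-1}{R-1}\ge\gamma-\frac1{R-1}\ge\gamma-\frac1{16}\ge0.867\,\gamma .$$
The last inequality says $0.133\,\gamma\ge0.0625$, and $0.133\cdot0.4714>0.0626$.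

The hypotheses and the conclusion are symmetric in $P$ and $Q$, so assume $\kappa_P\ge\kappa_Q$. Write $\kappa=\kappa_P$ and $\mu=\mu_P$. Then $\kappa\ge K\ge0.867\,\gamma$ and $\kappa^2\ge0.7516\,\alpha\beta$. Also $\alpha=\gamma^2/\beta\le3\gamma^2\le3(18/17)^2$.

**Step (b): heavy projection forces a large coefficient.** The idea is that a linear function $f_1=h_c$ with all coefficients small has a small fourth moment, and then it cannot correlate strongly with the indicator of a set of small density. First we compute $f_1$. Let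
$$a_x=\frac{|P\cap\mathcal S_x|}s,\qquad p=\frac kn,\qquad p_j=\Pr(j\text{ fixed elements lie in }F)=\frac{k(k-1)\cdots(k-j+1)}{n(n-1)\cdots(n-j+1)} .$$
Note $p_1=p=\frac1{R+1}=\frac s{|V|}$. If $\sum c_x=\sum d_x=0$, then $\sum_{x\ne y}c_xd_y=-\sum_xc_xd_x$, so
$$\langle h_c,h_d\rangle=p\sum_xc_xd_x+p_2\sum_{x\ne y}c_xd_y=(p-p_2)\sum_xc_xd_x .$$
Moreover $\langle1_P,h_d\rangle=\sum_xd_x\frac{|P\cap\mathcal S_x|}{|V|}=p\sum_xd_xa_x=p\sum_xd_x(a_x-\mu)$. Finally $\sum_xa_x=k|P|/s=k\alpha=n\mu$, so $\sum_x(a_x-\mu)=0$. Hence the function $h_c$ with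
$$c_x=\rho(a_x-\mu),\qquad\rho=\frac p{p-p_2}=\frac{n-1}{n-k}\le\frac n{n-k}=\frac{R+1}R\le\frac{18}{17},$$
lies in $V_1$ and has the same inner products with $V_1$ as $1_P$. So $f_1=h_c$. (For $P=\mathcal S_1$ one gets $c_1=\frac{n-1}{n-k}\big(1-\frac kn\big)=1-\frac1n$, as above.)

Let $S_j=\sum_xc_x^j$ and $c^*=\max_x|c_x|$. Then $S_1=0$ and $\|f_1\|^2=(p-p_2)S_2$, that is, $pS_2=\rho\|f_1\|^2$.

For the fourth moment, expand $\mathbb E\big(\sum_{x\in F}c_x\big)^4$ over quadruples of elements according to which of them coincide. All four equal contributes $p_1S_4$. Three equal and one different contributes $4p_2\sum_{x\ne y}c_x^3c_y=4p_2(S_3S_1-S_4)=-4p_2S_4$. Two different pairs contribute $3p_2(S_2^2-S_4)$. One pair and two further different elements contribute $6p_3$ times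
$$\sum_xc_x^2\big((S_1-c_x)^2-(S_2-c_x^2)\big)=2S_4-S_2^2 .$$
For four different elements, let $D_4$ be the sum of $c_xc_yc_zc_u$ over ordered quadruples of distinct elements. All patterns together sum to $S_1^4=0$, so $D_4=-\big(S_4-4S_4+3(S_2^2-S_4)+6(2S_4-S_2^2)\big)=3S_2^2-6S_4$, and the contribution is $p_4D_4$. Altogether
$$\mathbb Ef_1^4=(p_1-7p_2+12p_3-6p_4)S_4+3(p_2-2p_3+p_4)S_2^2\le pS_4+3p^2S_2^2 .\tag{6}$$
For the inequality, $p_3\le\frac kn\,p_2\le\frac1{18}p_2$ gives $12p_3\le7p_2$; and $p_4\le p_3$, $p_2\le p^2$ give $p_2-2p_3+p_4\le p_2\le p^2$.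

Put $v=\|f_1\|^2=\kappa\mu>0$. Since $f_1$ is a projection of $1_P$, Hölder's inequality with exponents $\frac43$ and $4$ gives
$$v=\langle1_P,f_1\rangle\le\mu^{3/4}\big(\mathbb Ef_1^4\big)^{1/4} .$$
Insert (6), $S_4\le c^{*2}S_2$ and $pS_2=\rho v$: we get $v^4\le\mu^3(\rho c^{*2}v+3\rho^2v^2)$. Divide by $v\mu^3$ and use $v/\mu=\kappa$ to obtain $\kappa^3\le\rho c^{*2}+3\rho^2\kappa\mu$, that is,
$$\rho c^{*2}\ge\kappa(\kappa^2-3\rho^2\mu) .\tag{7}$$

**Step (c): numbers.** The aim is an element $x$ with $a_x>0.12$. Since $\frac{R+1}{R^2}$ decreases in $R$,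
$$3\rho^2\mu\le3\Big(\frac{R+1}R\Big)^2\frac\alpha{R+1}=\frac{3(R+1)}{R^2}\alpha\le\frac{54}{289}\alpha\le0.1869\,\alpha .$$
With $\kappa^2\ge0.7516\,\alpha\beta$ and $\beta\ge\frac13$ this yields
$$\kappa^2-3\rho^2\mu\ge\alpha(0.7516\,\beta-0.1869)\ge0.0636\,\alpha>0 .$$
Now (7) and $\kappa\ge0.867\sqrt{\alpha\beta}$ give
$$\rho c^{*2}\ge0.867\,h(\alpha,\beta),\qquad h(\alpha,\beta)=\alpha^{3/2}\beta^{1/2}(0.7516\,\beta-0.1869) .$$
On the domain $\alpha,\beta\ge\frac13$, $\alpha+\beta\ge1$, all factors of $h$ are positive and $h$ is increasing in both variables. If $\beta\ge\frac23$, then $h(\alpha,\beta)\ge h(\frac13,\frac23)$. If $\frac13\le\beta\le\frac23$, then $h(\alpha,\beta)\ge h(1-\beta,\beta)$. The logarithm of $h(1-\beta,\beta)$ is $\frac32\log(1-\beta)+\frac12\log\beta+\log(0.7516\,\beta-0.1869)$, a concave function of $\beta$, so $h(1-\beta,\beta)$ is at least the minimum of its values at $\beta=\frac13$ and $\beta=\frac23$. These are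
$$h(\tfrac23,\tfrac13)\ge\frac{2\sqrt2}9\cdot0.0636\ge0.0199,\qquad h(\tfrac13,\tfrac23)\ge\frac{\sqrt2}9\cdot0.314\ge0.049 .$$
So $\rho c^{*2}\ge0.867\cdot0.0199\ge0.0172$. Since $(18/17)^3<1.1871$,
$$\Big(\frac{c^*}\rho\Big)^2=\frac{\rho c^{*2}}{\rho^3}\ge\frac{0.0172}{(18/17)^3}>0.0144,\qquad\frac{c^*}\rho>0.12 .$$

A large $|a_x-\mu|$ could a priori mean that $a_x$ is small. To exclude this we show $c^*/\rho>\mu$. We have $\kappa\ge0.867\sqrt{\alpha/3}\ge0.5\sqrt\alpha$, so (7) gives $\rho c^{*2}\ge0.5\sqrt\alpha\cdot0.0636\,\alpha=0.0318\,\alpha^{3/2}$ and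
$$\Big(\frac{c^*}\rho\Big)^2\ge\frac{0.0318\,\alpha^{3/2}}{1.1871}\ge0.0267\,\alpha^{3/2} .$$
On the other hand $\mu^2=\frac{\alpha^2}{(R+1)^2}\le\frac{\alpha^2}{324}<0.0031\,\alpha^2$. Since $\sqrt\alpha\le\sqrt3\cdot\frac{18}{17}<2<\frac{0.0267}{0.0031}$, we get $\mu^2<0.0031\,\sqrt\alpha\,\alpha^{3/2}<0.0267\,\alpha^{3/2}\le(c^*/\rho)^2$.

Let $x$ attain $|c_x|=c^*$, so $|a_x-\mu|=c^*/\rho>\mu$. If $a_x\le\mu$, then $|a_x-\mu|=\mu-a_x\le\mu$ because $a_x\ge0$, which is impossible. So $a_x=\mu+c^*/\rho$, and
$$a_x>0.12>\frac{35}{324}=1-\Big(\frac{17}{18}\Big)^2\ge1-\Big(\frac R{R+1}\Big)^2 .$$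

**Step (d): concentration on $x$.** This step upgrades "a definite proportion of $\mathcal S_x$ lies in $P$" to "almost everything contains $x$". Let $Y=[n]\setminus\{x\}$, $m=n-1$, and let $P_{\bar x},Q_{\bar x}$ be the sets of members of $P,Q$ not containing $x$. Suppose
$$|Q_{\bar x}|\ge\binom{n-3}{k-2}=\binom{m-2}{m-k} .$$
The complements in $Y$ of the members of $Q_{\bar x}$ are $(m-k)$-sets. Apply (KK) with $a=m-k$, $z=m-2\ge a$ and $b=k-1$, where $1\le b\le a$. At least $\binom{m-2}{k-1}=\binom{n-3}{k-1}$ sets $G\in\binom Y{k-1}$ are contained in such a complement, which means that $G$ is disjoint from some $F\in Q_{\bar x}$. As $x\notin F$, the set $G\cup\{x\}$ is disjoint from $F\in Q$, so $G\cup\{x\}\notin P$. Hence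
$$a_x\le1-\frac{\binom{n-3}{k-1}}s=1-\frac{(n-k)(n-k-1)}{(n-1)(n-2)}\le1-\Big(\frac{n-k}n\Big)^2=1-\Big(\frac R{R+1}\Big)^2 .$$
Here we used $\frac{n-k}{n-1}\ge\frac{n-k}n$ and $\frac{n-k-1}{n-2}\ge\frac{n-k}n$; the latter is $n(n-k-1)\ge(n-k)(n-2)$, which simplifies to $n\ge2k$. This contradicts step (c). So
$$|Q_{\bar x}|<\binom{n-3}{k-2}=s\,\frac{(k-1)(n-k)}{(n-1)(n-2)}\le\frac{ks}n=\frac s{R+1},$$
where we used $\frac{k-1}{n-1}\le\frac kn$ and $n-k\le n-2$.

Now $Q$ in turn fills a definite proportion of $\mathcal S_x$: $|Q\cap\mathcal S_x|/s>\frac13-\frac1{18}=\frac5{18}>\frac{35}{324}$. Repeat the argument with $P$ and $Q$ exchanged. If $|P_{\bar x}|\ge\binom{n-3}{k-2}$, then $|Q\cap\mathcal S_x|/s\le1-\big(\frac R{R+1}\big)^2\le\frac{35}{324}$, a contradiction. So $|P_{\bar x}|<\binom{n-3}{k-2}$, and altogether fewer than $2\binom{n-3}{k-2}\le\frac{2s}{R+1}$ members of $P\cup Q$ do not contain $x$. $\square$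

## Sets disjoint from a member of each of two families

In the final count we need many $(k-1)$-sets that avoid some member of $E'$ and also some member of $E''$. A direct try is to bound the two conditions separately with (KK) and to intersect. This breaks down when each condition holds for fewer than half of the $(k-1)$-sets, and that does happen: for $n=18k$ and $E'=\{F'\}$, the proportion of $(k-1)$-subsets of $[n]\setminus\{x\}$ that avoid $F'$ is $\binom{n-1-k}{k-1}/\binom{n-1}{k-1}\le(17/18)^{k-1}$, which is below $e^{-1}<\frac12$ as soon as $k\ge19$. The remedy is to apply (KK) once, to complements of unions $F'\cup F''$.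

**Lemma C.** Let $|Y|=m=n-1$ and $E',E''\subseteq\binom Yk$ with $|E'|,|E''|\ge e>0$. Let $D$ be the set of $G\in\binom Y{k-1}$ that are disjoint from some member of $E'$ and from some member of $E''$. Then
$$|D|\ge s\Big(\frac e{Rs}\Big)^{2/(R-1)} .$$

For example, with $k=2$, $n=36$ and $E'=E''=\{F\}$, $e=1$, the set $D$ consists of the $33$ singletons outside $F$, and the bound is $35\cdot(1/595)^{1/8}<16$.

**Proof.** **Step (a): many unions of one size.** We pass from pairs to unions. Let $\varepsilon=e/\binom mk=e/(Rs)\le1$. For $k\le j\le2k$ let $\Pi_j$ be the number of pairs $(F',F'')\in\binom Yk^2$ with $|F'\cup F''|=j$, and let $\pi_j$ be the number of those in $E'\times E''$. Then $\sum_j\pi_j=|E'||E''|\ge e^2=\varepsilon^2\sum_j\Pi_j$, so some $j$ has $\Pi_j>0$ and $\pi_j\ge\varepsilon^2\Pi_j$. By symmetry each $j$-subset of $Y$ is the union of exactly $\Pi_j/\binom mj$ pairs. Therefore the family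
$$\mathcal W=\{F'\cup F'':F'\in E',\ F''\in E'',\ |F'\cup F''|=j\}$$
satisfies $|\mathcal W|\ge\pi_j\binom mj/\Pi_j\ge\varepsilon^2\binom mj$, and it is nonempty.

**Step (b): from unions to $D$.** We apply (KK) to the complements of the unions. Put $a=m-j$ and $b=k-1$; then $a\ge m-2k=n-1-2k\ge k-1=b\ge1$ because $n\ge3k$. The function $z\mapsto\binom za$ increases continuously from $1$ to $\binom ma=\binom mj$ on $[a,m]$, so $|\mathcal W|=\binom za$ for some real $z$ with $a\le z\le m$. This is the number of $a$-sets $Y\setminus U$ with $U\in\mathcal W$. Every $(k-1)$-subset of $Y\setminus U$, $U=F'\cup F''$, is disjoint from $F'\in E'$ and from $F''\in E''$, so it lies in $D$. By (KK), $|D|\ge\binom zb$.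

**Step (c): comparing proportions.** It remains to compare $\binom zb/\binom mb$ with $\binom za/\binom ma$. The factors $\frac{z-i}{m-i}=1-\frac{m-z}{m-i}$, $0\le i<a$, lie in $(0,1]$ and are non-increasing in $i$. So the geometric mean of the first $b$ of them is at least the geometric mean of all $a$, and
$$\frac{|D|}{\binom mb}\ge\prod_{i<b}\frac{z-i}{m-i}\ge\Big(\prod_{i<a}\frac{z-i}{m-i}\Big)^{b/a}=\Big(\frac{|\mathcal W|}{\binom mj}\Big)^{b/a}\ge\varepsilon^{2b/a} .$$
Here $\binom mb=\binom{n-1}{k-1}=s$. Finally
$$\frac ba\le\frac{k-1}{n-1-2k}\le\frac k{n-2k}=\frac1{R-1},$$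
where the middle inequality, $(k-1)(n-2k)\le k(n-1-2k)$, is equivalent to $n\ge3k$. As $\varepsilon\le1$, we get $\varepsilon^{2b/a}\ge\varepsilon^{2/(R-1)}$, which is the claim. $\square$

## A second sink, weighted off the star: proof of Theorem 2

We return to the decomposition fixed at (4).

**Step 1: the first sink finds the star.** Let $t_0$ be a sink for $w(S)=|S|$. By (4), Lemma A gives disjoint $P,Q$ with no edges between them, $V\setminus B_{t_0}\subseteq P\cup Q$, $|P|,|Q|\ge\frac{s+1}3$ and $|P|+|Q|=|P\cup Q|\ge s+1$. Every member of $P$ meets every member of $Q$, so Lemma B applies and gives an element $x$. Put $w_x(S)=|\{F\in S:x\notin F\}|$. Then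
$$w_x(V\setminus B_{t_0})\le w_x(P\cup Q)\le\frac{2s}{R+1} .$$

**Step 2: the second sink.** Now we change the weight so as to balance the sets that miss $x$. Let $t_1$ be a $w_x$-sink and put
$$E=\{F\in V\setminus B_{t_1}:x\notin F\},\qquad M=\mathcal S_x\cap B_{t_1} .$$
The set $V\setminus B_{t_1}$ has $|E|$ members missing $x$ and $s-|M|$ members containing $x$. By (4), $|E|+s-|M|\ge s+1$, so
$$|E|\ge|M|+1\ge1 .\tag{8}$$
We shall contradict (8) by showing $|M|\ge|E|$.

**Step 3: $|E|\le\frac{4s}{R+1}$.** The estimate of step 1 concerns $t_0$; here we transfer it to $t_1$. If $t_1=t_0$ it is clear. Otherwise let $e=t_1u$ be the first edge of the path from $t_1$ to $t_0$. Then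
$$V\setminus B_{t_1}\subseteq V\setminus X_e=S(e,t_1)\cup S(e,u),$$
and $w_x(S(e,u))\le w_x(S(e,t_1))$ since $t_1$ is a $w_x$-sink. The node $t_0$ lies on the side of $u$, so $B_{t_0}\subseteq V_{e,u}$ and $S(e,t_1)=V\setminus V_{e,u}\subseteq V\setminus B_{t_0}$. Therefore
$$|E|\le w_x(S(e,t_1))+w_x(S(e,u))\le2w_x(S(e,t_1))\le2w_x(V\setminus B_{t_0})\le\frac{4s}{R+1} .$$

**Step 4: many members of $\mathcal S_x$ are forced into $B_{t_1}$.** Apply Lemma A to $t_1$ and $w_x$, where $W=|E|>0$. We get disjoint $P',Q'$ with no edges between them and $P'\cup Q'\supseteq V\setminus B_{t_1}$, such that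
$$E'=\{F\in P':x\notin F\},\qquad E''=\{F\in Q':x\notin F\}$$
have at least $|E|/3$ elements each. Let $G\subseteq[n]\setminus\{x\}$, $|G|=k-1$, be disjoint from a member of $E'$ and from a member of $E''$. These two members do not contain $x$, so $G\cup\{x\}$ is adjacent to a member of $P'$ and to a member of $Q'$. Having a neighbor in $Q'$, it is not in $P'$; having a neighbor in $P'$, it is not in $Q'$. Hence $G\cup\{x\}\in B_{t_1}$, that is, $G\cup\{x\}\in M$. Different $G$ give different members of $M$. Lemma C with $Y=[n]\setminus\{x\}$ and $e=|E|/3$ gives, on writing $|E|=\eta s$,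
$$|M|\ge s\Big(\frac\eta{3R}\Big)^{2/(R-1)},\qquad0<\eta\le\frac4{R+1}\le\frac29<\frac14 .$$

**Step 5: the comparison.** This step uses that $\eta$ is small, which is what Lemma B was for. The inequality $\big(\frac\eta{3R}\big)^{2/(R-1)}\ge\eta$ is equivalent to $\frac{\eta^2}{9R^2}\ge\eta^{R-1}$, that is, to
$$\eta^{R-3}\le\frac1{9R^2} .$$
Since $\eta<\frac14$, it suffices that $4^{R-3}\ge9R^2$ for real $R\ge17$. At $R=17$ this reads $4^{14}=268435456\ge2601$, and the difference of logarithms $(R-3)\log4-2\log R-\log9$ has derivative $\log4-\frac2R>0$. So the inequality holds for all $R\ge17$. Hence $|M|\ge\eta s=|E|$, contradicting (8).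

Therefore no tree decomposition has all bags of size at most $\binom{n-1}k-1$, so $tw(Kn(n,k))\ge\binom{n-1}k-1$. Together with (2), $tw(Kn(n,k))=\binom{n-1}k-1$ for all $k\ge2$ and $n\ge18k$. $\blacksquare$
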